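# Injective homomorphisms between analytic digraphs, and why there is no antichain basis

## 1. Deleting edges from $\mathbb G_0$

We write $2^{<\omega}$ for the set of finite $0$-$1$ sequences, $|s|$ for the length of $s$, $ab$ for concatenation, and $[s]$ for the set of all $\gamma\in 2^\omega$ that extend $s$. Enumerate $2^{<\omega}$ by length and then lexicographically:
$$\psi(0)=\emptyset,\ \psi(1)=0,\ \psi(2)=1,\ \psi(3)=00,\ \psi(4)=01,\ \psi(5)=10,\ \psi(6)=11,\ \psi(7)=000,\dots$$
Then $|\psi(n)|\le n$, and we may pad with zeros to length exactly $n$: put $s_n=\psi(n)0^{n-|\psi(n)|}$. The first ones are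
$$s_0=\emptyset,\quad s_1=0,\quad s_2=10,\quad s_3=000,\quad s_4=0100,\quad s_5=10000,\quad s_6=110000,\quad s_7=0^7 .$$
The sequence is *dense*: every $s\in2^{<\omega}$ is an initial segment of some $s_n$, namely of the one with $\psi(n)=s$. Put
$$\mathbb G_0=\{(s_n0\gamma,s_n1\gamma): n\in\omega,\ \gamma\in2^\omega\}.$$
This is a set of directed edges on $2^\omega$. The two ends of an edge differ in exactly one place, $n$, which we call its level. The edges of level $0$ are the pairs $(0\gamma,1\gamma)$, those of level $1$ are the pairs $(00\gamma,01\gamma)$, and those of level $2$ are the pairs $(100\gamma,101\gamma)$.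

Let us try to color the vertices in a Borel way so that the ends of every edge get different colors. If only edges with levels in a finite set $F$ are present, this is easy: color $\gamma$ by the finite sequence $(\gamma(n))_{n\in F}$. With all the levels present, even countably many colors do not suffice. Let $c:2^\omega\to\omega$ be Borel. Some color class $K=c^{-1}(i)$ is comeager in some $[s]$. Choose $n$ with $s\subseteq s_n$. The maps $\gamma\mapsto s_n0\gamma$ and $\gamma\mapsto s_n1\gamma$ are homeomorphisms onto $[s_n0],[s_n1]\subseteq[s]$, so for comeagerly many $\gamma$ both $s_n0\gamma$ and $s_n1\gamma$ lie in $K$, and this edge has two ends of the same color.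

The argument used few edges. Delete all edges of level $0$ and call the rest $\mathbb G'$. The argument still works, because $s$ may be replaced by $s0$, and then $n\ge1$. So $\mathbb G'$ is a proper part of $\mathbb G_0$ that is still not countably colorable. Is $\mathbb G'$ really simpler than $\mathbb G_0$? To compare them, look for an injective continuous map $\varphi:2^\omega\to2^\omega$ that sends edges of $\mathbb G_0$ to edges of $\mathbb G'$. Try
$$\varphi(\gamma)=t_0\,\gamma(0)\,t_1\,\gamma(1)\,t_2\,\gamma(2)\cdots$$
with finite sequences $t_n$ to be chosen. Whatever the $t_n$ are, this is continuous, and it is injective because the bits of $\gamma$ sit at fixed places. The image of $s_n\varepsilon\gamma$ is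
$$t_0\,s_n(0)\,t_1\cdots t_{n-1}\,s_n(n-1)\,t_n\ \varepsilon\ t_{n+1}\gamma(0)t_{n+2}\gamma(1)\cdots .$$
So edges of level $n$ become edges of level $m_n$ as soon as $t_0s_n(0)\cdots t_{n-1}s_n(n-1)t_n=s_{m_n}$. Given $t_0,\dots,t_{n-1}$, density provides $m_n\ge1$ and $t_n$ with this property. By hand:

- $n=0$: take $t_0=0=s_1$, so level $0$ goes to level $1$.
- $n=1$, $s_1=0$: we need $0\,0\,t_1=s_m$. Take $t_1=0$, since $s_3=000$. Level $1$ goes to level $3$.
- $n=2$, $s_2=10$: we need $0\,1\,0\,0\,t_2=s_m$. Take $t_2=\emptyset$, since $s_4=0100$. Level $2$ goes to level $4$.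
- $n=3$, $s_3=000$: we need $00000\,t_3=s_m$. Take $t_3=00$, since $s_7=0^7$. Level $3$ goes to level $7$.

So $\varphi(\gamma)=0\gamma(0)0\gamma(1)\gamma(2)00\gamma(3)\cdots$, and it maps all of $\mathbb G_0$ into $\mathbb G'$. Up to injective continuous maps, nothing was lost by the deletion. The same construction maps $\mathbb G_0$ into its edges with level in $S$ whenever $\{s_n:n\in S\}$ is dense.

So here is a test that any digraph without countable Borel coloring can be given: remove some edges, keep the uncountability, and ask whether the old digraph injects back into the new one. For $\mathbb G_0$ and deletion of levels it does. Does it happen that it *never* does, for some digraph and for everything below it?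

## 2. Digraphs, injective homomorphisms, antichain bases

A **digraph** on a set $X$ is an irreflexive relation $A\subseteq X^2$, that is, $(x,x)\notin A$ for all $x$. Put $A^{-1}=\{(x,y):(y,x)\in A\}$; a **graph** is a digraph with $A=A^{-1}$. A *homomorphism* from $(X,A)$ to $(Y,B)$ is a map $h:X\to Y$ such that $(x,x')\in A$ implies $(h(x),h(x'))\in B$.

For Polish $X,Y$ and a class $\mathfrak C$ of functions, either the continuous ones ($\mathfrak C=c$) or the Borel ones ($\mathfrak C=B$), write $(X,A)\preceq_{\mathfrak C}(Y,B)$ if there is a homomorphism in $\mathfrak C$, and $(X,A)\le^{inj}_{\mathfrak C}(Y,B)$ if there is an injective one in $\mathfrak C$. For instance, Section 1 showed $(2^\omega,\mathbb G_0)\le^{inj}_c(2^\omega,\mathbb G')$. If $B'\subseteq B$, the identity shows $(Y,B')\le_c^{inj}(Y,B)$.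

The **Borel chromatic number** of a digraph $A$ on a Polish space $X$ is the smallest cardinality of a Polish space $Y$ with a Borel map $h:X\to Y$ such that $h(x)\ne h(x')$ whenever $(x,x')\in A$. It is countable iff $(X,A)\preceq_B(\omega,\neq)$, that is, iff there is a Borel coloring in $\omega$.

Let $Q$ be the class of all pairs $(X,A)$ with $X$ Polish and $A$ an analytic digraph on $X$ of uncountable Borel chromatic number, quasi-ordered by $\le^{inj}_{\mathfrak C}$. A **basis** is a subfamily $\mathcal F\subseteq Q$ such that every element of $Q$ is above some element of $\mathcal F$. An **antichain** is a subfamily whose elements are pairwise incomparable. The question, raised in "Analytic digraphs of uncountable Borel chromatic number under injective definable homomorphism", is whether $Q$ has a $\le_{\mathfrak C}^{inj}$-basis that is also an antichain.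

The one deep fact we use is the theorem of Kechris, Solecki and Todorčević.

**Fact (the $\mathbb G_0$-dichotomy).** For every Polish $X$ and analytic digraph $A$ on $X$, exactly one of the following holds: $(X,A)\preceq_B(\omega,\ne)$, or $(2^\omega,\mathbb G_0)\preceq_c(X,A)$.

So if we drop injectivity, $\{(2^\omega,\mathbb G_0)\}$ is a one-element antichain basis for $\preceq_c$. With injectivity this changes.

**Theorem 1.** There is $(X,A)\in Q$, with $X\subseteq2^\omega$ compact and $A$ $K_\sigma$, such that for every $(Y,B)\in Q$ with $(Y,B)\le^{inj}_B(X,A)$ there is $B'\subseteq B$ with $(Y,B')\in Q$ and $(Y,B)\not\le^{inj}_B(Y,B')$.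

**Corollary 2.** For $\mathfrak C\in\{c,B\}$ there is no $\le^{inj}_{\mathfrak C}$-antichain basis of $Q$.

**Proof of Corollary 2 from Theorem 1.** Let $\mathcal F$ be a basis that is an antichain. Pick $(Y,B)\in\mathcal F$ with $(Y,B)\le_{\mathfrak C}^{inj}(X,A)$. Continuous maps are Borel, so in either case $(Y,B)\le^{inj}_B(X,A)$. Take $B'$ from Theorem 1 and $(W,D)\in\mathcal F$ with $(W,D)\le_{\mathfrak C}^{inj}(Y,B')$. Since $B'\subseteq B$, the same map shows $(W,D)\le^{inj}_{\mathfrak C}(Y,B)$. As $\mathcal F$ is an antichain, $(W,D)=(Y,B)$. Hence $(Y,B)\le_{\mathfrak C}^{inj}(Y,B')$, so $(Y,B)\le^{inj}_B(Y,B')$, a contradiction. $\square$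

We also use three standard facts about category. First, if $X$ is a nonempty Polish space and $c:X\to\omega$ is Borel, then some $c^{-1}(i)$ is comeager in some nonempty open set. Second, a Borel map between Polish spaces is continuous on some dense $G_\delta$ set. Third, if $f$ is continuous and open, preimages of comeager sets are comeager: if $F$ is closed nowhere dense, $f^{-1}(F)$ is closed, and for an open $W\subseteq f^{-1}(F)$ the set $f[W]\subseteq F$ is open, hence empty.

## 3. Levels that an injection can read

Why did deletion fail for $\mathbb G_0$? The map $\varphi$ moved level $0$ to level $1$, level $1$ to level $3$, and so on. A homomorphism need not respect levels, so removing one level removes nothing essential. To make deletion effective we want a digraph $A$ in which the level of an edge is intrinsic: if $u,u':Y\to X$ are two *injective* homomorphisms from the same digraph $B$ to $A$, then $u$ and $u'$ should give the same level to an edge of $B$ (at least to enough edges). Then deleting from $B$ the edges of one $u$-level $q$ cannot be undone by an injection $v$ of $B$ back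 into the rest, because $u$ and $u\circ v$ would have to agree on levels.

What do two injective maps $u$ and $u'$ on $Y$ share? They share equality: $u(y)=u(z)$ iff $y=z$ iff $u'(y)=u'(z)$. So levels must be encoded in coincidences of points. In $\mathbb G_0$ there are none of the kind we need: the level-$n$ edges are the graph of $s_n0\gamma\mapsto s_n1\gamma$, which is injective, so two different points pushed along the same levels never merge.

Let us therefore aim for $A=\bigcup_l\mathrm{Gr}(f_l)$, with $f_l$ a partial continuous map whose edges have first difference $l$, subject to the following rule.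

*Merging rule.* Let two points be joined by an edge of level $k$, and push both along $f_{l_1},\dots,f_{l_r}$ with all $l_i<k$, $r\ge1$. The results are equal iff $r>\min_il_i$.

Here is how it reads levels. Suppose an edge has $u$-level $p$ and $u'$-level $p'>p$. Continue it by $p$ further edges with high levels under both $u$ and $u'$. This is a walk of length $p+1$ with lowest $u$-level $p$ and lowest $u'$-level $p'$. Push along it two points joined by an edge of very high level. Under $u$ they merge, because $p+1>p$. Under $u'$ they do not, because $p+1\le p'$. This contradicts the injectivity of $u$.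

The danger is that the identifications forced by the rule cause further identifications that it forbids. We therefore build $X$ through finite approximations, where we can keep watch over all paths.

## 4. Finite approximations and long paths

Recursively on $k$ we build a finite nonempty set $X_k\subseteq2^k$, a set of labeled edges $x\to^lz$ with $x,z\in X_k$ and $l<k$, and a point $y_k\in X_k$.

**Definition.** A *path* from $x$ to $z$ in $X_k$ is a sequence $x=x_0\to^{l_1}x_1\to^{l_2}\cdots\to^{l_r}x_r=z$ with $r\ge0$. It is *long* if $r\ge1$ and $r>\min_il_i$.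

A single edge of label $0$ is long; a single edge of label $1$ is not; two consecutive edges with labels $1$ and $2$ form a long path. A path with a long consecutive block is long: passing to the whole path, $r$ does not decrease and the minimum does not increase.

**Construction.** Let $X_0=\{\emptyset\}$, with no edges. Given $X_k$ and $y_k\in X_k$, let
$$U_k=\{z\in X_k:\text{ there is a long path from }y_k\text{ to }z\}.$$
If $z\in U_k$ and $z\to^lz'$, then $z'\in U_k$, since a long path followed by an edge is long: $U_k$ is closed under out-edges. For $x\in X_k$ and $\varepsilon\in2$ put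
$$x*\varepsilon=x\varepsilon\ \text{ if }x\notin U_k,\qquad x*\varepsilon=x0\ \text{ if }x\in U_k .$$
Let $X_{k+1}=\{x*\varepsilon:x\in X_k,\varepsilon\in2\}$. Its edges are the *old* ones, $x*\varepsilon\to^lz*\varepsilon$ for $x\to^lz$ in $X_k$ and $\varepsilon\in2$, with labels $l<k$, and one *new edge* $y_k0\to^ky_k1$. The new edge makes sense because $y_k\notin U_k$: by Lemma 4(a) below, proved along with the construction, $X_k$ has no directed cycle.

So vertices outside $U_k$ split in two, and those in $U_k$, where the copies of the two ends of the new edge must arrive together, do not split. Every $x\in X_j$ has an extension in each $X_k$, $k\ge j$. There are countably many pairs $(j,x)$ to treat, so by bookkeeping we choose the $y_k$ such that for all $j$ and all $x\in X_j$ there is $k\ge j$ with $x\subseteq y_k$. Finitely many initial choices of $y_k$ are harmless.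

**The first steps, by hand.** Necessarily $y_0=\emptyset$ and $U_0=\emptyset$, so $X_1=\{0,1\}$ with $0\to^01$. Take $y_1=0$. The path $0\to^01$ is long, so $U_1=\{1\}$, and $X_2=\{00,01,10\}$ with
$$00\to^010,\qquad 01\to^010,\qquad 00\to^101.$$
The ends of the new edge merge after one step of level $0$, as the rule says. Take $y_2=01$, so $U_2=\{10\}$ and $X_3=\{000,001,010,011,100\}$. Each of $000,001,010,011$ has an edge of label $0$ to $100$; moreover $000\to^1010$ and $001\to^1011$; the new edge is $010\to^2011$. Finally take $y_3=000$. The path $000\to^1010$ is not long, but $000\to^1010\to^2011$ is, and so is $000\to^0100$. So $U_3=\{011,100\}$. In $X_4$ we find the new edge $0000\to^30001$ and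
$$0000\to^10100\to^20110,\qquad 0001\to^10101\to^20110 .$$
Pushing the ends of the new edge along label $1$ keeps them apart, and pushing them along labels $1,2$ merges them: indeed $1\not>1$ and $2>1$.

Let $\pi:X_{k+1}\to X_k$ be the restriction map.

**Lemma 3 (last bits).** Suppose $p\to^lq$ in $X_{k+1}$ with $l<k$. Then $\pi p\to^l\pi q$. If moreover $\pi q\notin U_k$, then $\pi p\notin U_k$, and $p,q$ have the same last bit. Consequently, along a path in $X_{k+1}$ that avoids the new edge and whose end has projection outside $U_k$, all vertices have projection outside $U_k$ and the same last bit.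

**Proof.** As $l<k$, the edge is old: $p=x*\varepsilon$ and $q=z*\varepsilon$ with $x\to^lz$, so $x=\pi p$, $z=\pi q$. If $z\notin U_k$ then $x\notin U_k$, since $U_k$ is closed under out-edges. So $p=x\varepsilon$ and $q=z\varepsilon$. For a path, apply this to its edges from the last to the first. $\square$

The next lemma says that the construction is consistent. Part (b) is the heart: it says that "is the path long?" depends only on the ends of the path.

**Lemma 4.** For all $k$:

(a) $X_k$ has no directed cycle.

(b) If there is a non-long path from $x$ to $z$ in $X_k$, it is the only path from $x$ to $z$.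

(c) For $x\in X_k$ and $l<k$ there is at most one $z$ with $x\to^lz$.

(d) Let $l<k$. If $x\to^lz$, then $y_l0\subseteq x$ and $y_l1\subseteq z$. Every $x\in X_k$ with $x\supseteq y_l0$ has some $z$ with $x\to^lz$. Every $z\in X_k$ with $z\supseteq y_l1$ has some $x$ with $x\to^lz$.

**Proof.** Induction on $k$. For $k=0$ there are no edges, and the only path is the one of length $0$. Assume the lemma for $k$; we prove it for $k+1$.

**Part (c): labels determine successors.** For $l=k$ there is only one edge. Let $l<k$ and let $p\in X_{k+1}$ have an out-edge of label $l$, and put $x=\pi p$. Every such edge has the form $x*\varepsilon\to^lz*\varepsilon$ with $x*\varepsilon=p$ and $x\to^lz$, and $z$ is unique by (c) for $k$. If $x\notin U_k$, then $\varepsilon$ is the last bit of $p$, so the end is determined. If $x\in U_k$, then $z\in U_k$, so $z*0=z*1$ and again the end is determined.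

**Part (d): where edges of label $l$ live.** For $l=k$ the only edge is $y_k0\to^ky_k1$, and $y_k0$, $y_k1$ are the only elements of $X_{k+1}$ extending $y_k0$, $y_k1$. Let $l<k$. If $p\to^lq$, then $\pi p\to^l\pi q$, and (d) for $k$ gives $y_l0\subseteq\pi p\subseteq p$ and $y_l1\subseteq\pi q\subseteq q$. If $p=x*\varepsilon\supseteq y_l0$, then $x\supseteq y_l0$ because $|x|=k\ge l+1$; take $x\to^lz$, and then $p\to^lz*\varepsilon$. If $q=z*\varepsilon\supseteq y_l1$, then similarly $z\supseteq y_l1$; take $x\to^lz$, and then $x*\varepsilon\to^lq$.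

**Part (a): no cycles.** A cycle that avoids the new edge projects to a cycle in $X_k$, which is impossible. If a cycle uses the new edge, follow it from one use of the new edge to the next one (possibly the same, once around): this is a path from $y_k1$ to $y_k0$ avoiding the new edge. Its end projects to $y_k\notin U_k$, so by Lemma 3 its two ends have the same last bit, a contradiction. The same argument shows that a path in $X_{k+1}$ uses the new edge at most once.

**Part (b): non-long paths are alone.** Let $P$ be a non-long path and $P'$ any path, both from $p$ to $q$ in $X_{k+1}$. Put $x=\pi p$, $z=\pi q$, and let $e$ be the new edge. Note that projecting a path without $e$ keeps its labels, hence keeps it long or not long.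

*Neither path uses $e$.* Then $\pi P$ and $\pi P'$ are paths from $x$ to $z$, and $\pi P$ is not long. By (b) for $k$, $\pi P=\pi P'$. So $P$ and $P'$ start at the same point with the same sequence of labels, and by (c) they are equal.

*Exactly one uses $e$.* Call it $R=R_1eR_2$, with $R_1$ from $p$ to $y_k0$ and $R_2$ from $y_k1$ to $q$, and call the other one $R'$. The end of $R_1$ projects to $y_k\notin U_k$, so by Lemma 3 $p$ has last bit $0$. Suppose $z\notin U_k$. Lemma 3 for $R_2$ says that $q$ has last bit $1$, and Lemma 3 for $R'$ says that $p$ and $q$ have the same last bit, a contradiction. So $z\in U_k$, and there is a long path from $y_k$ to $z$. By (b) for $k$, no path from $y_k$ to $z$ is non-long, since a non-long one would be the only one. So $\pi R_2$ is long, hence $R_2$ and $R$ are long. Also, $\pi R_1$ followed by $\pi R_2$ is a long path from $x$ to $z$, so by (b) for $k$ all paths from $x$ to $z$ are long. In particular $\pi R'$ is long, and hence $R'$ is. As $P$ is one of $R,R'$, it is long, a contradiction.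

*Both use $e$.* Write $P=P_1eP_2$ and $P'=P'_1eP'_2$. The blocks $P_1,P_2$ of $P$ are not long, so $\pi P_1,\pi P_2$ are not long. By (b) for $k$, $\pi P'_i=\pi P_i$ for $i=1,2$. Since $P_1,P'_1$ both start at $p$, and $P_2,P_2'$ both start at $y_k1$, (c) gives $P'_i=P_i$. So $P=P'$. $\square$

## 5. The compact space $X$ and the digraph $A$

Let $\xi|k$ denote the initial segment of $\xi$ of length $k$, and put
$$X=\{\xi\in2^\omega:\ \xi|k\in X_k\text{ for all }k\},\qquad N_x=\{\xi\in X:x\subset\xi\}\quad(x\in X_k).$$
$X$ is compact, and every $N_x$ is nonempty, since every $x\in X_k$ can be extended step by step. For distinct $\xi,\zeta\in2^\omega$ let $\Delta(\xi,\zeta)$ be the least $m$ with $\xi(m)\ne\zeta(m)$.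

**Definition.** For $\xi\in N_{y_l0}$ let $f_l(\xi)$ be the unique $\zeta\in X$ with $\xi|k\to^l\zeta|k$ for all $k>l$.

This is well defined: for $k>l$, the sequence $\xi|k$ extends $y_l0$, so by Lemma 4(c),(d) there is exactly one $z_k$ with $\xi|k\to^lz_k$; by Lemma 3, edges of label $l$ project to edges of label $l$, so $z_{k+1}$ extends $z_k$. By (d), $f_l$ maps $N_{y_l0}$ into $N_{y_l1}$. It is continuous because $f_l(\xi)|k$ depends only on $\xi|k$.

**Lemma 5.** If $x\to^lz$ in $X_k$, then $f_l[N_x]=N_z$. So $f_l$ is open.

**Proof.** If $\xi\in N_x$, then $f_l(\xi)|k=z$. Conversely, let $\zeta\in N_z$. Start with $\xi|k=x$ and put $\xi|(m+1)=(\xi|m)*\zeta(m)$ for $m\ge k$. Note that $\zeta|(m+1)=(\zeta|m)*\zeta(m)$: this is clear if $\zeta|m\notin U_m$, and if $\zeta|m\in U_m$, its only extension in $X_{m+1}$ ends in $0$, so $\zeta(m)=0$. Thus $\xi|m\to^l\zeta|m$ implies $\xi|(m+1)\to^l\zeta|(m+1)$, and by induction $f_l(\xi)=\zeta$. The sets $N_x$ with $x\in X_k$, $k>l$, $x\supseteq y_l0$ form a basis of $N_{y_l0}$; they have an out-edge of label $l$ by Lemma 4(d), so their images are open.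 $\square$

Now put
$$A=\bigcup_{l\in\omega}\mathrm{Gr}(f_l).$$
If $(\xi,\zeta)\in\mathrm{Gr}(f_l)$, then $y_l0\subset\xi$ and $y_l1\subset\zeta$, so
$$\Delta(\xi,\zeta)=l,\qquad \xi(l)=0,\qquad\zeta(l)=1. \tag{1}$$
So $A$ is irreflexive, and it is $K_\sigma$ because each $\mathrm{Gr}(f_l)$ is compact. Moreover,
$$(\xi,\zeta)\in A\ \text{ and }\ \Delta(\xi,\zeta)=l\quad\Longrightarrow\quad\zeta=f_l(\xi). \tag{2}$$
We call $l$ the *level* of the edge. As for $\mathbb G_0$, finitely many levels can be colored by finitely many bits. All of them cannot:

**Proposition 6.** $(X,A)\in Q$.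

**Proof.** Suppose $c:X\to\omega$ is Borel with $c(\xi)\ne c(\zeta)$ for $(\xi,\zeta)\in A$. Some $K=c^{-1}(i)$ is comeager in some $N_x$, $x\in X_j$. Choose $k\ge j$ with $y_k\supseteq x$. Then $N_{y_k0},N_{y_k1}\subseteq N_x$. As $f_k:N_{y_k0}\to N_{y_k1}$ is continuous and open, $f_k^{-1}(K)$ is comeager in $N_{y_k0}$, and so is $K\cap N_{y_k0}$. So there is $\xi\in K\cap f_k^{-1}(K)$, and $(\xi,f_k(\xi))\in A$ has both ends in $K$, a contradiction. $\square$

## 6. The merging rule

**Lemma 7.** Let $l_1,\dots,l_r<k$ with $r\ge1$, let $\xi_0\in N_{y_k0}$ and $\xi'_0=f_k(\xi_0)$, and suppose that $\xi_i=f_{l_i}(\xi_{i-1})$ and $\xi_i'=f_{l_i}(\xi'_{i-1})$ are defined for $1\le i\le r$. Then $\xi_r=\xi'_r$ iff $r>\min_il_i$.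

**Proof.** **Step 1: reduce to a path in $X_k$.** We have $\xi_0|k=\xi_0'|k=y_k$. Since $l_i<k$, the sequence $\xi_i|k$ is the unique end of an edge of label $l_i$ starting at $\xi_{i-1}|k$, and likewise for $\xi'_i|k$. So $\xi_i|k=\xi_i'|k=:x_i$, and $\Pi:\ y_k=x_0\to^{l_1}\cdots\to^{l_r}x_r$ is a path in $X_k$. If $\Pi$ is long, then $x_r\in U_k$ by definition. If $\Pi$ is not long, then by Lemma 4(b) it is the only path from $y_k$ to $x_r$, so $x_r\notin U_k$. As $r\ge1$, $\Pi$ is long iff $r>\min_il_i$.

**Step 2: if $\Pi$ is not long, the points stay apart.** Here $x_r\notin U_k$. The path $\xi_0|(k+1)\to^{l_1}\cdots\to^{l_r}\xi_r|(k+1)$ in $X_{k+1}$ has labels $<k$ and its end projects to $x_r$. By Lemma 3, $\xi_r(k)=\xi_0(k)=0$. In the same way $\xi'_r(k)=\xi'_0(k)=1$. So $\xi_r\ne\xi'_r$.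

**Step 3: if $\Pi$ is long, the points merge.** We show $\xi_r|m=\xi_r'|m$ by induction on $m\ge k$. We know it for $m=k$. Assume it for $m$. If $\xi_r|m\in U_m$, then $\xi_r(m)=0=\xi'_r(m)$. Otherwise $m>k$, because $\xi_r|k=x_r\in U_k$. Now in $X_{m+1}$ we have the two paths
$$\xi_0|(m+1)\to^{l_1}\cdots\to^{l_r}\xi_r|(m+1),$$
$$\xi_0|(m+1)\to^{k}\xi_0'|(m+1)\to^{l_1}\cdots\to^{l_r}\xi'_r|(m+1).$$
All their labels are at most $k<m$, so both avoid the new edge of $X_{m+1}$, and their ends project to $\xi_r|m=\xi'_r|m\notin U_m$. By Lemma 3, $\xi_r(m)=\xi_0(m)=\xi_r'(m)$. $\square$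

## 7. Two injective maps see the same levels

We now carry out the plan of Section 3 for Borel maps. The walks will be built from edges of $\mathbb G_0$, or of a subset of it.

**Definition.** A set $\mathcal H\subseteq\omega\times2^{<\omega}$ is *dense* if for every $s\in2^{<\omega}$ there is $(n,w)\in\mathcal H$ with $s\subseteq s_n$. Put
$$G_{\mathcal H}=\{(s_n0w\gamma,s_n1w\gamma):(n,w)\in\mathcal H,\ \gamma\in2^\omega\}\subseteq\mathbb G_0 .$$

For example, $\omega\times\{\emptyset\}$ is dense and gives $\mathbb G_0$ itself; $\{n:n\ge1\}\times\{\emptyset\}$ is dense and gives the $\mathbb G'$ of Section 1.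

**Definition.** For finitely many Borel maps $g_i:2^\omega\to X$, a set $C\subseteq2^\omega$ is *tame* if it is a dense $G_\delta$, invariant under changing finitely many coordinates, and each $g_i|_C$ is continuous.

For instance, if $g$ takes one value on the eventually zero sequences and another value elsewhere, the set of sequences that are not eventually zero is tame. Tame sets always exist: take a dense $G_\delta$ set on which all $g_i$ are continuous, and intersect its images under the countable group of homeomorphisms "flip the coordinates in $F$", $F$ finite. If we start inside a given tame set $C$, we get a tame set $C'\subseteq C$ for additional maps. By invariance, if $a,b$ are finite sequences (we say *stems*) of the same length, then $a\gamma\in C$ iff $b\gamma\in C$.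

**Lemma 8.** Let $C$ be tame for the $g_i$.

(R1) For each stem $a$ and $M\in\omega$ there is $b\supseteq a$ such that for each $i$, $g_i(\alpha)|M$ is the same for all $\alpha\in[b]\cap C$. So if $\alpha,\beta\in[b]\cap C$ and $g_i(\alpha)\ne g_i(\beta)$, then $\Delta(g_i(\alpha),g_i(\beta))\ge M$.

(R2) If $a,b$ are stems of the same length, $a\gamma\in C$, and $g_i(a\gamma)\ne g_i(b\gamma)$ for each $i$, then there is a finite $z\subset\gamma$ such that $\Delta(g_i(az\gamma'),g_i(bz\gamma'))=\Delta(g_i(a\gamma),g_i(b\gamma))$ for each $i$ whenever $az\gamma'\in C$. In addition, the bits of $g_i(az\gamma')$ and $g_i(bz\gamma')$ at this first difference are those of $g_i(a\gamma)$ and $g_i(b\gamma)$.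

**Proof.** (R1) Pick $\alpha_0\in[a]\cap C$. By continuity of $g_i|_C$ at $\alpha_0$ there is $b\supseteq a$, $b\subset\alpha_0$, with $g_i(\alpha)|M=g_i(\alpha_0)|M$ for all $i$ and all $\alpha\in[b]\cap C$.

(R2) Let $M$ exceed all $\Delta(g_i(a\gamma),g_i(b\gamma))$. Both $a\gamma$ and $b\gamma$ are in $C$. By continuity at these points there is $z\subset\gamma$ such that $g_i(az\gamma')|M=g_i(a\gamma)|M$ and $g_i(bz\gamma')|M=g_i(b\gamma)|M$ whenever $az\gamma'\in C$ (equivalently $bz\gamma'\in C$). $\square$

**Lemma 9.** Let $Y$ be Polish, $h:2^\omega\to Y$ continuous, $u,u':Y\to X$ injective Borel, $g=u\circ h$, $g'=u'\circ h$, $C$ tame for $g,g'$, and $\mathcal H$ dense. Suppose $(g(\alpha),g(\beta)),(g'(\alpha),g'(\beta))\in A$ for all $(\alpha,\beta)\in G_{\mathcal H}\cap C^2$. Then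
$$\Delta(g(\alpha),g(\beta))=\Delta(g'(\alpha),g'(\beta))\quad\text{for all }(\alpha,\beta)\in G_{\mathcal H}\cap C^2 .$$

**Proof.** Suppose this fails at $(\alpha,\beta)=(s_n0w\gamma,s_n1w\gamma)$ with $(n,w)\in\mathcal H$. The hypotheses are symmetric in $u,u'$, so let $p=\Delta(g(\alpha),g(\beta))<p'=\Delta(g'(\alpha),g'(\beta))$. Put $r=p+1$; then $r\le p'$.

**Step 1: build a walk of length $r$ that starts with the bad edge.** For $1\le i\le r$ we build stems $c_0,\dots,c_i$ of the same length (which depends on $i$) and levels $l_j,l'_j$ ($1\le j\le i$) such that: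

1. $(c_{j-1}\gamma,c_j\gamma)\in G_{\mathcal H}$ for all $\gamma\in2^\omega$ and $1\le j\le i$;
2. if $c_0\gamma\in C$, then $\Delta(g(c_{j-1}\gamma),g(c_j\gamma))=l_j$ and $\Delta(g'(c_{j-1}\gamma),g'(c_j\gamma))=l_j'$ for $1\le j\le i$;
3. $l_1=p$, $l_1'=p'$, and $l_j,l'_j>p'$ for $j\ge2$.

For $i=1$, (R2) gives $z\subset\gamma$ such that $c_0=s_n0wz$ and $c_1=s_n1wz$ do it.

Given the stems for $i<r$, use (R1) to pick $b\supseteq c_i$ such that $g(\cdot)|(p'+1)$ and $g'(\cdot)|(p'+1)$ are constant on $[b]\cap C$. Pick $(m,v)\in\mathcal H$ with $s_m\supseteq b$ and write $s_m=c_it$. As $C$ is dense, pick $\gamma$ with $s_m0v\gamma\in C$. The pair $(s_m0v\gamma,s_m1v\gamma)$ is in $G_{\mathcal H}\cap C^2$, so its images under $g$ and under $g'$ are edges of $A$, in particular pairs of different points. By (R2) there is $z\subset\gamma$ such that the $g$-level and the $g'$-level of $(s_m0vz\gamma',s_m1vz\gamma')$ are constant, say $l_{i+1}$ and $l_{i+1}'$, for $s_m0vz\gamma'\in C$. Both points lie in $[b]\cap C$, so $l_{i+1},l'_{i+1}\ge p'+1$. Now replace $c_j$ by $c_jt0vz$ for $j\le i$ and let $c_{i+1}=c_it1vz$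 (with the old $c_i$). The earlier pairs were extended by the same sequence on both sides, so they keep 1 and 2; the last pair is $(s_m0vz,s_m1vz)$. For example, two stems $a,b$ first become the three stems $at0vz,\ bt0vz,\ bt1vz$.

**Step 2: double the walk.** Let $i=r$. Use (R1) to pick $b\supseteq c_0$ for some $M>\max_j\{l_j,l'_j\}$, pick $(k,v)\in\mathcal H$ with $s_k\supseteq b$, write $s_k=c_0t$, and pick $\gamma$ with $s_k0v\gamma\in C$. Put
$$\alpha_j=c_jt0v\gamma,\qquad\alpha'_j=c_jt1v\gamma\qquad(0\le j\le r).$$
All these points lie in $C$ by invariance. The pair $(\alpha_0,\alpha_0')=(s_k0v\gamma,s_k1v\gamma)$ is in $G_{\mathcal H}$ with both points in $[b]$, so by (2) $g(\alpha'_0)=f_q(g(\alpha_0))$ and $g'(\alpha_0')=f_{q'}(g'(\alpha_0))$ with $q,q'\ge M$. By 1, 2 and (2), for $1\le j\le r$,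
$$g(\alpha_j)=f_{l_j}(g(\alpha_{j-1})),\qquad g(\alpha'_j)=f_{l_j}(g(\alpha'_{j-1})),$$
and the same for $g'$ with $l'_j$.

**Step 3: apply the merging rule twice.** For $g$, Lemma 7 applies with $k=q$: $r=p+1>p=\min_jl_j$, so $g(\alpha_r)=g(\alpha'_r)$, and $h(\alpha_r)=h(\alpha_r')$ because $u$ is injective. For $g'$, it applies with $k=q'$: $r\le p'=\min_jl'_j$, so $g'(\alpha_r)\ne g'(\alpha'_r)$, and hence $h(\alpha_r)\ne h(\alpha'_r)$. This is a contradiction. $\square$

## 8. Deleting one level: proof of Theorem 1

Let $(X,A)$ be the pair built above; it is in $Q$ by Proposition 6, $X$ is compact and $A$ is $K_\sigma$. Let $(Y,B)\in Q$ and let $u:Y\to X$ be an injective Borel homomorphism from $B$ to $A$.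

**Step 1: choose the level to delete.** By the $\mathbb G_0$-dichotomy there is a continuous homomorphism $h$ from $(2^\omega,\mathbb G_0)$ to $(Y,B)$. Let $g=u\circ h$ and let $C$ be tame for $g$. As $s_0=\emptyset$, all pairs $(0\gamma,1\gamma)$ are in $\mathbb G_0$. Pick $\gamma$ with $0\gamma\in C$ and apply (R2): there are $q\in\omega$ and $z\in2^{<\omega}$ with
$$\Delta(g(0z\gamma'),g(1z\gamma'))=q\quad\text{whenever }0z\gamma'\in C. \tag{3}$$
Let
$$B'=\{(y,y')\in B:\Delta(u(y),u(y'))\ne q\}.$$
This is the intersection of $B$ with a Borel set, so it is an analytic digraph on $Y$.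

**Step 2: $(Y,B')\in Q$.** Suppose $c:Y\to\omega$ is a Borel coloring of $B'$. Some $K=(c\circ h)^{-1}(i)$ is comeager in some $[s]$. By (R1) pick $b\supseteq s$ with $g(\cdot)|(q+1)$ constant on $[b]\cap C$, and $n$ with $s_n\supseteq b$. For comeagerly many $\gamma$, both $s_n0\gamma$ and $s_n1\gamma$ are in $K\cap C$. Take one. Then $(h(s_n0\gamma),h(s_n1\gamma))\in B$, and its image under $u$ is an edge of level at least $q+1$. So it is in $B'$, and its two ends have the same color, a contradiction.

**Step 3: $(Y,B)\not\le_B^{inj}(Y,B')$.** Suppose $v:Y\to Y$ is an injective Borel homomorphism from $B$ to $B'$. Then $u'=u\circ v$ is an injective Borel homomorphism from $B$ to $A$, and $\Delta(u'(y),u'(y'))\ne q$ for all $(y,y')\in B$. Let $C'\subseteq C$ be tame for $u\circ h$ and $u'\circ h$. Since $h$ is a homomorphism from $\mathbb G_0$ to $B$, the hypotheses of Lemma 9 hold with $\mathcal H=\omega\times\{\emptyset\}$ and $C'$. Take $\gamma$ with $0z\gamma\in C'$. By (3) the $u$-level of $(h(0z\gamma),h(1z\gamma))\in B$ is $q$; by Lemma 9 its $u'$-level is $q$ too, a contradiction. $\square$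

So the answer to the question is negative for $\mathfrak C=c$ and for $\mathfrak C=B$.

## 9. Below the graph $A\cup A^{-1}$: copies of $\mathcal P(\omega)$ and large bases

One level was deleted; we may as well keep an arbitrary sufficiently rich set of levels. This gives a stronger statement, which we also make available for graphs. Put $A^s=A\cup A^{-1}$. This is an analytic graph, and $(X,A^s)\in Q$ because a Borel coloring of $A^s$ is one of $A$. Call $T\subseteq2^{<\omega}$ *full* if it contains a sequence of each finite length; for instance $\{x|j:j\in\omega\}$ is full for each $x\in2^\omega$.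

**Theorem 10.** Let $(Y,B)\in Q$ with $(Y,B)\le_B^{inj}(X,A^s)$; for instance $(Y,B)\le_B^{inj}(X,A)$. There are digraphs $B_T\subseteq B$, for $T\subseteq2^{<\omega}$, such that:

1. if $T$ is full then $(Y,B_T)\in Q$; if $B$ is a graph, so is $B_T$;
2. for full $T,T'$: $T\subseteq T'\Rightarrow B_T\subseteq B_{T'}$, and $(Y,B_T)\le_B^{inj}(Y,B_{T'})\Rightarrow T\subseteq T'$;
3. if $T,T'$ are full and $T\cap T'$ is finite, no element of $Q$ is $\le^{inj}_B$-below both $(Y,B_T)$ and $(Y,B_{T'})$.

**Corollary 11.** Let $\mathfrak C\in\{c,B\}$. The following hold for $\le^{inj}_{\mathfrak C}$, both for the class $Q$ and for the class of analytic graphs of uncountable Borel chromatic number.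

1. Below every element that is below $(X,A^s)$ there is a copy of $(\mathcal P(\omega),\subseteq)$, namely $Z\mapsto B_{T_Z}$ with $T_Z=\{0^j:j\in\omega\}\cup\{1^{j+1}:j\in Z\}$. In particular there is no minimal element there, and there is no antichain basis.
2. Every basis contains an infinite strictly descending sequence.
3. Every basis has at least $2^{\aleph_0}$ elements, and a basis of size $2^{\aleph_0}$ exists.

**Proof of Corollary 11 from Theorem 10.** Recall that $\le_c^{inj}$ implies $\le_B^{inj}$, and that $B_T\subseteq B_{T'}$ gives $(Y,B_T)\le_c^{inj}(Y,B_{T'})$ by the identity. If $B$ is a graph, all $B_T$ are graphs, so we stay in the class of graphs when we start there.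

*Part 1.* The sets $T_Z$ are full, and $T_Z\subseteq T_{Z'}$ iff $Z\subseteq Z'$. By Theorem 10(2), $(Y,B_{T_Z})\le_{\mathfrak C}^{inj}(Y,B_{T_{Z'}})$ iff $Z\subseteq Z'$. Next, let $T\ne2^{<\omega}$ be full. If $(Y,B)\le_B^{inj}(Y,B_T)$, then, as $B_{2^{<\omega}}\subseteq B$, also $(Y,B_{2^{<\omega}})\le^{inj}_B(Y,B_T)$, so $2^{<\omega}\subseteq T$, a contradiction. So $(Y,B_T)$ is strictly below $(Y,B)$, and $(Y,B)$ is not minimal. For an antichain basis $\mathcal F$, take $(Y,B)\in\mathcal F$ below $(X,A^s)$, and $(W,D)\in\mathcal F$ below $(Y,B_T)$, hence below $(Y,B)$. Then $(W,D)=(Y,B)$, so $(Y,B)\le_{\mathfrak C}^{inj}(Y,B_T)$, which we just excluded.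

*Part 2.* Start with a member of the basis below $(X,A^s)$. Given a member $(Y,B)$ below $(X,A^s)$, take $(Y,B_T)$ strictly below it, and a member $(W,D)$ of the basis below $(Y,B_T)$. Then $(W,D)$ is strictly below $(Y,B)$: otherwise $(Y,B)\le_{\mathfrak C}^{inj}(W,D)\le^{inj}_{\mathfrak C}(Y,B_T)$. Iterate.

*Part 3.* Apply Theorem 10 to $(Y,B)=(X,A^s)$. For $x\in2^\omega$ the sets $T_x=\{x|j:j\in\omega\}$ are full, and $T_x\cap T_{x'}$ is finite for $x\ne x'$. For each $x$ choose a member of the basis below $(Y,B_{T_x})$. By Theorem 10(3), different $x$ give different members. Conversely, every Polish space is homeomorphic to a $G_\delta$ subset of $[0,1]^\omega$, of which there are $2^{\aleph_0}$, and a Polish space has at most $2^{\aleph_0}$ analytic subsets of its square, since a nonempty one is the image of a continuous map on $\omega^\omega$, and such a map is determined by its values on a countable dense set. So the pairs in the class whose space is a $G_\delta$ subset of $[0,1]^\omega$ form a basis of size at most $2^{\aleph_0}$, hence exactly $2^{\aleph_0}$. $\square$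

For Theorem 10 we need Lemma 9 for $A^s$. The new difficulty is that $u$ and $u'$ may orient the same edge differently, so a walk that goes forward for $u$ may go partly backward for $u'$, and Lemma 7 speaks only of forward walks.

**Lemma 12.** Lemma 9 remains true with $A$ replaced by $A^s$.

**Proof.** By (1), an edge $(\xi,\zeta)\in A$ has bits $0$ and $1$, in this order, at its first difference. So $A\cap A^{-1}=\emptyset$, and for an edge of $A^s$ the orientation can be read at the first difference.

**Step 1: decided pairs.** A *decided pair* is a pair $(a,b)$ of stems of the same length such that $(a\gamma,b\gamma)\in G_{\mathcal H}\cup G_{\mathcal H}^{-1}$ for all $\gamma$, and the levels and the orientations of $(a\gamma,b\gamma)$ under $g$ and under $g'$ are constant for $a\gamma\in C$. We write $a\to_gb$ if $(g(a\gamma),g(b\gamma))\in A$ for $a\gamma\in C$; so for a decided pair either $a\to_gb$ or $b\to_ga$, and similarly for $g'$. If $(a,b)$ is decided, so are $(b,a)$ and $(at,bt)$ for every $t$. By (R2), including its statement about bits, for $(n,w)\in\mathcal H$ and $s_n0w\gamma\in C$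 there is $z\subset\gamma$ such that $(s_n0wz,s_n1wz)$ is decided. Call decided pairs of this form *basic over $s_n$*. By (R1) and density, for each stem and each $M$ there is a longer stem $d$ such that all basic decided pairs over any $s_n\supseteq d$ have both levels at least $M$, and there are such pairs over some $s_n\supseteq d$.

**Step 2: chains.** Let $(c_0,\dots,c_i)$ be a chain of stems of the same length whose consecutive pairs are decided, and let $(s_m0w,s_m1w)$ be a basic decided pair with $s_m=c_it$. For $\varepsilon\in2$ we may replace $c_j$ by $c_jt\varepsilon w$ for $j\le i$ and put $c_{i+1}=c_it(1-\varepsilon)w$ (old $c_i$). The last pair is then $(s_m\varepsilon w,s_m(1-\varepsilon)w)$, so by choosing $\varepsilon$ we can arrange $c_i\to_gc_{i+1}$. Note that the new $c_i$ and $c_{i+1}$ extend the old $c_i$.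

**Step 3: doubling at $c_0$.** Given a chain $(c_0,\dots,c_r)$ with levels $l_j$ under $g$ and $l'_j$ under $g'$, choose as in Lemma 9 $(k,v)\in\mathcal H$ with $s_k=c_0t$ extending a stem over which all levels under $g$ and $g'$ exceed all $l_j,l'_j$, and $\gamma$ with $s_k0v\gamma\in C$. Put $\alpha_j=c_jt0v\gamma$ and $\alpha'_j=c_jt1v\gamma$; all are in $C$. The pair $(\alpha_0,\alpha_0')$ goes under $g$ and under $g'$ to edges of $A^s$ whose levels exceed all $l_j,l'_j$. If the chain is oriented forward under $g$, that is, $c_{j-1}\to_gc_j$ for all $j$, then Lemma 7 applies to the points $g(\alpha_j),g(\alpha'_j)$, whatever the orientation of the edge between $g(\alpha_0)$ and $g(\alpha_0')$: its conclusion is symmetric in the two sequences, so we may exchange them. The same holds for $g'$.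

**Step 4: on each decided pair the orientations under $g$ and $g'$ agree.** Suppose not. Exchanging the two stems if necessary, there is a decided pair $(a,b)$ with $a\to_gb$ and $b\to_{g'}a$; let $p$ and $p'$ be its levels under $g$ and $g'$. Let $r=p+1$. One of the following holds.

- Case A: there is $d\supseteq b$ such that every basic decided pair over every $s_m\supseteq d$ has opposite orientations under $g$ and $g'$.
- Case B: for every $d\supseteq b$ there is a basic decided pair, over some $s_m\supseteq d$, with agreeing orientations.

Build by Step 2 a chain $(c_0,\dots,c_r)$ such that $(c_0,c_1)$ extends $(a,b)$ (both by the same sequence), $c_0\to_gc_1\to_g\cdots\to_gc_r$, and all pairs after the first have both levels $>\max(p,p')$. In Case A we first extend $(a,b)$ so that $c_1\supseteq d$; since $c_{i+1}$ extends the old $c_i$, all later pairs come from basic pairs over some $s_m\supseteq d$, so they have opposite orientations. In Case B, at each step we first pass to a stem above $c_i\supseteq b$ over which all levels are large, and then use Case B above that stem; so all later pairs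 have agreeing orientations.

Double at $c_0$. For $g$, the chain is forward and $r=p+1>p=\min_jl_j$, so Lemma 7 gives $g(\alpha_r)=g(\alpha'_r)$, and $h(\alpha_r)=h(\alpha_r')$ as $u$ is injective. Write $\xi_j=g'(\alpha_j)$ and $\xi'_j=g'(\alpha_j')$. Then $\xi_r=\xi'_r$, while $\xi_0\ne\xi_0'$ since they form an edge of $A^s$.

*Case A.* Under $g'$ every pair of the chain is oriented backward: $\xi_{j-1}=f_{l_j'}(\xi_j)$ and $\xi'_{j-1}=f_{l'_j}(\xi'_j)$ for $1\le j\le r$. So $\xi_r=\xi'_r$ gives $\xi_0=\xi'_0$, a contradiction.

*Case B.* Only the first pair is backward under $g'$: $\xi_0=f_{p'}(\xi_1)$ and $\xi'_0=f_{p'}(\xi_1')$, and $\xi_j=f_{l_j'}(\xi_{j-1})$, $\xi'_j=f_{l'_j}(\xi'_{j-1})$ for $2\le j\le r$. Let $q=\Delta(\xi_0,\xi'_0)$, which is larger than all $l'_j$. Exchanging the two sequences if necessary, we have $\xi'_0=f_q(\xi_0)$. So $\xi_0|q=\xi_0'|q=y_q$, $\xi_0(q)=0$ and $\xi'_0(q)=1$. Let $z=\xi_r|q=\xi'_r|q$.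

We claim $z\notin U_q$. In $X_q$ the path $\xi_1|q\to^{l'_2}\cdots\to^{l'_r}z$ has length $r-1=p$ and all its labels are $>p$, so it is not long (for $p=0$ it has length $0$). If $z\in U_q$, there is a path from $y_q$ to $z$, and $\xi_1|q\to^{p'}y_q\to\cdots\to z$ is a path from $\xi_1|q$ to $z$. It differs from the first one: if $r=1$, it has positive length and the first one has length $0$; if $r\ge2$, its first label is $p'$, while the first one starts with $l'_2>p'$. This contradicts Lemma 4(b).

So $z\notin U_q$. All labels $l'_j$ are $<q$. Lemma 3 in $X_{q+1}$ for the path $\xi_1|(q+1)\to^{l_2'}\cdots\to^{l_r'}\xi_r|(q+1)$, whose end projects to $z\notin U_q$, gives $\xi_r(q)=\xi_1(q)$. Lemma 3 for the edge $\xi_1|(q+1)\to^{p'}\xi_0|(q+1)$, whose end projects to $y_q\notin U_q$, gives $\xi_1(q)=\xi_0(q)$. So $\xi_r(q)=0$. In the same way, since $\xi_r'|q=z\notin U_q$ and $\xi_0'|q=y_q\notin U_q$, we get $\xi_r'(q)=\xi'_1(q)=\xi'_0(q)=1$. This contradicts $\xi_r=\xi'_r$.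

**Step 5: on each decided pair the levels under $g$ and $g'$ agree.** Let $(a,b)$ be decided with levels $p\ne p'$; by symmetry $p<p'$. By Step 4, exchanging $a$ and $b$ if necessary, $a\to_gb$ and $a\to_{g'}b$. Let $r=p+1\le p'$. Build a chain $(c_0,\dots,c_r)$ with $(c_0,c_1)$ extending $(a,b)$, all other levels $>p'$, and $c_{j-1}\to_gc_j$ for all $j$; by Step 4 also $c_{j-1}\to_{g'}c_j$ for all $j$. Double at $c_0$. For $g$, Lemma 7 with $r>p=\min_jl_j$ gives $g(\alpha_r)=g(\alpha_r')$, so $h(\alpha_r)=h(\alpha'_r)$. For $g'$, Lemma 7 with $r\le p'=\min_jl_j'$ gives $g'(\alpha_r)\ne g'(\alpha_r')$, so $h(\alpha_r)\ne h(\alpha_r')$, a contradiction.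

Finally, by Step 1 every $(\alpha,\beta)\in G_{\mathcal H}\cap C^2$ extends a basic decided pair, so its two levels agree. $\square$

**Proof of Theorem 10.** Let $u:Y\to X$ be an injective Borel homomorphism from $B$ to $A^s$, let $h$ be a continuous homomorphism from $(2^\omega,\mathbb G_0)$ to $(Y,B)$, given by the $\mathbb G_0$-dichotomy, let $g=u\circ h$, and let $C$ be tame for $g$.

**Step 1: reserve one level for each $e\in2^{<\omega}$.** For all $s$ and $M$ there are $(n,w)$ with $s_n\supseteq s$ and a number $p\ge M$ such that $\Delta(g(s_n0w\gamma),g(s_n1w\gamma))=p$ whenever $s_n0w\gamma\in C$: use (R1) to go to $b\supseteq s$ over which levels are at least $M$, take $s_n\supseteq b$ and $\gamma$ with $s_n0\gamma\in C$, and apply (R2). So, enumerating $2^{<\omega}$, we choose for each $e\in2^{<\omega}$ a pair $(m_e,v_e)$ with $s_{m_e}\supseteq\psi(|e|)$ and such a constant level $p_e$, larger than the previously chosen ones; thus $e\mapsto p_e$ is injective. Let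
$$B_T=\{(y,y')\in B:\Delta(u(y),u(y'))\in\{p_e:e\in T\}\},\qquad\mathcal H_T=\{(m_e,v_e):e\in T\}.$$
$B_T$ is an analytic digraph contained in $B$, and it is symmetric if $B$ is. If $T$ is full, $\mathcal H_T$ is dense: given $s=\psi(j)$, take $e\in T$ of length $j$; then $s_{m_e}\supseteq s$. Moreover
$$(h(\alpha),h(\beta))\in B_T\quad\text{for }(\alpha,\beta)\in G_{\mathcal H_T}\cap C^2, \tag{4}$$
because $(h(\alpha),h(\beta))\in B$ and its $u$-level is the $p_e$ of the pair $(m_e,v_e)$ used.

**Step 2: statement 1.** Let $T$ be full and suppose $c:Y\to\omega$ is a Borel coloring of $B_T$. Some $K=(c\circ h)^{-1}(i)$ is comeager in some $[s]$. Take $(n,w)\in\mathcal H_T$ with $s_n\supseteq s$. For comeagerly many $\gamma$ the points $s_n0w\gamma$ and $s_n1w\gamma$ are in $C\cap K$. By (4) their $h$-images form an edge of $B_T$, and they have the same color, a contradiction.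

**Step 3: statement 2.** The first part is clear from the definition. Let $v$ be an injective Borel homomorphism from $B_T$ to $B_{T'}$, put $u'=u\circ v$, and let $C'\subseteq C$ be tame for $u\circ h$ and $u'\circ h$. For $(\alpha,\beta)\in G_{\mathcal H_T}\cap C'^2$, (4) gives $(h(\alpha),h(\beta))\in B_T$, so $v$ maps this pair into $B_{T'}$, and $(u'h(\alpha),u'h(\beta))\in A^s$ has level in $\{p_{e'}:e'\in T'\}$. So Lemma 12 applies with $\mathcal H_T$ and $C'$, and this level equals the $u$-level. Given $e\in T$, take $\gamma$ with $s_{m_e}0v_e\gamma\in C'$. The $u$-level of the corresponding edge is $p_e$. So $p_e\in\{p_{e'}:e'\in T'\}$, and $e\in T'$ by injectivity of $e\mapsto p_e$.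

**Step 4: statement 3.** Suppose $(W,D)\in Q$, and $v,v':W\to Y$ are injective Borel homomorphisms from $D$ to $B_T$ and to $B_{T'}$, respectively. Let $k:2^\omega\to W$ be a continuous homomorphism from $\mathbb G_0$ to $D$, and let $C_1$ be tame for $u\circ v\circ k$ and $u\circ v'\circ k$. The maps $u\circ v$ and $u\circ v'$ are injective Borel maps from $W$ to $X$ and send $D$ into $A^s$. By Lemma 12, applied to $W$, $k$, $u\circ v$, $u\circ v'$, $C_1$ and $\mathcal H=\omega\times\{\emptyset\}$, the two levels of each $(\alpha,\beta)\in\mathbb G_0\cap C_1^2$ agree. The first is in $\{p_e:e\in T\}$ and the second in $\{p_e:e\in T'\}$, so by injectivity of $e\mapsto p_e$ both are in $\{p_e:e\in T\cap T'\}$, a finite set. But by (R1) there is a stem $b$ such that the level under $u\circ v\circ k$ of each edge of $\mathbb G_0$ in $([b]\cap C_1)^2$ exceeds the maximum of this set, and such edges exist: take $s_n\supseteq b$ and $\gamma$ with $s_n0\gamma\in C_1$. This is a contradiction. $\square$
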